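
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{fact}[theorem]{Fact}

\title{The supremum of the pseudocompact group topologies\\ on an abelian group}


\begin{abstract}
Let $G$ be an abelian group that admits a pseudocompact Hausdorff group topology. We prove in ZFC that the supremum of all such topologies on $G$ equals the supremum of all totally bounded Hausdorff group topologies on $G$. This confirms Conjecture~1.8 of the paper \emph{On the supremum of the pseudocompact group topologies}. In fact any finite set of characters of $G$ is continuous for the join of two suitable pseudocompact group topologies, and two is optimal whenever $G$ is unbounded. The proof also gives an algebraic description of the abelian groups that admit a pseudocompact Hausdorff group topology.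
\end{abstract}

\section{Introduction}

\subsection{The question}

A topological space is \emph{pseudocompact} if every continuous real-valued function on it is bounded. Let $\mathbf P$ be the class of pseudocompact Hausdorff topological groups, and let $\mathbf P'$ be the class of groups $G$ that admit a topology $\mathcal T$ with $(G,\mathcal T)\in\mathbf P$. A single group may carry many such topologies, and together they generate their supremum
\[
\mathcal T^\vee=\mathcal T^\vee(G)=\sup\{\mathcal T:(G,\mathcal T)\in\mathbf P\}.
\]
Let $\mathcal T^\#=\mathcal T^\#(G)$ be the supremum of all totally bounded Hausdorff group topologies on $G$. (A group topology is totally bounded if, for every neighborhood $U$ of the identity, finitely many translates of $U$ cover $G$.) Pseudocompact groups are totally bounded \cite{CR66}, so $\mathcal T^\vee\subseteq\mathcal T^\#$ for every $G\in\mathbf P'$. Conjecture~1.8 of \cite{SUP} asserts that for abelian $G\in\mathbf P'$ nothing is lost: $\mathcal T^\vee(G)=\mathcal T^\#(G)$. We prove this.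

\begin{theorem}\label{thm:main}
Every abelian group $G\in\mathbf P'$ satisfies $\mathcal T^\vee(G)=\mathcal T^\#(G)$.
\end{theorem}

From now on all groups are abelian and written additively. Let $\mathbb T=\mathbb R/\mathbb Z$. A \emph{character} of $G$ is a homomorphism $G\to\mathbb T$, continuous or not. The topology $\mathcal T^\#$ is the coarsest one that makes all characters continuous (Lemma~\ref{lem:tools}(e)), so the question becomes:
\begin{quote}
\emph{Is every character of $G$ continuous for $\mathcal T^\vee$?}
\end{quote}

\subsection{Two test cases}

Write $Z(k)$ for the cyclic group of order $k$, $M^{(\lambda)}$ for the direct sum of $\lambda$ copies of $M$, and $\mathfrak c=2^\omega$.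

Take first $G=Z(p)^{(\mathfrak c)}$ with $p$ prime, a vector space of dimension $\mathfrak c$ over the field with $p$ elements. As an abstract group it is isomorphic to the compact group $Z(p)^\omega$, so $G\in\mathbf P'$. Let $\chi\neq0$ be a character and $N=\ker\chi$. Then $N$ has index $p$ and is again a vector space of dimension $\mathfrak c$. Give $N$ a compact group topology and declare $N$ open in $G$. The result is a compact group topology on $G$ for which $\chi$ is continuous, so the answer is yes here, with a single topology for each character.

Now let $G=\mathbb Q^{(\mathfrak c)}$. There are characters $\chi$ with countably infinite range, since $G$ maps onto $\mathbb Q$ and $\mathbb Q$ embeds in $\mathbb T$. Such a $\chi$ is discontinuous for \emph{every} pseudocompact topology. Indeed: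
\begin{equation}\label{eq:closedrange}
\text{a character continuous for a pseudocompact topology has closed range.}
\end{equation}
For if $t\in\overline{\chi(G)}\setminus\chi(G)$, then the reciprocal of the distance from $\chi(x)$ to $t$ is an unbounded continuous function of $x$. A closed subgroup of $\mathbb T$ is finite or equal to $\mathbb T$.

So, if the answer is yes, a join must make continuous a character that is continuous for none of the topologies being joined. This can happen, because a character with a bad range can be a difference of two characters with good range: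
\[
\chi=(\chi+\beta)-\beta,\qquad \beta(G)=(\chi+\beta)(G)=\mathbb T .
\]
We look for one pseudocompact topology in which $\beta$ is continuous and another one in which $\chi+\beta$ is. Section~\ref{sec:idea} carries this out by hand for the free abelian group of rank $\mathfrak c$. In general our construction needs enough room in $G$: we let each of the two characters $\beta$ and $\chi+\beta$ vanish on a subgroup that is large enough to be dense in a strong sense. The existence of one pseudocompact topology on $G$ guarantees this room, and to extract it we classify the abelian groups in $\mathbf P'$.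

\subsection{Results}

Write $r_0(G)$ for the torsion-free rank of $G$, the cardinality of any maximal subset of $G$ that is independent over $\mathbb Z$. A group $G$ is \emph{bounded} if $nG=0$ for some $n\ge1$.

\begin{definition}\label{def:m}
For a cardinal $\kappa\ge1$ let $m(\kappa)$ be the least cardinality of a set $E\subseteq\mathbb T^\kappa$ whose projection to $\mathbb T^J$ is onto for every countable $J\subseteq\kappa$. A cardinal $\lambda$ is \emph{admissible} if $m(\sigma)\le\lambda\le2^\sigma$ for some uncountable $\sigma$.
\end{definition}

Projecting to one coordinate gives $m(\kappa)\ge\mathfrak c$; hence every admissible cardinal is at least $\mathfrak c$. For infinite $\kappa$ we have $m(\kappa)\le|\mathbb T^\kappa|=2^\kappa$. Projecting $\mathbb T^{\kappa'}$ to $\mathbb T^{\kappa}$ shows that $m(\kappa)\le m(\kappa')$ for $\kappa\le\kappa'$. Finally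
\begin{equation}\label{eq:momega1}
m(\omega_1)=\mathfrak c ,
\end{equation}
because the functions $\omega_1\to\mathbb T$ with countable support have the required projections, and there are $\omega_1^{\omega}\cdot\mathfrak c^{\omega}=\mathfrak c$ of them. In particular $\mathfrak c$ is admissible.

\begin{theorem}\label{thm:class}
For an abelian group $G$ the following are equivalent.
\begin{enumerate}
\item[\textup{(1)}] $G\in\mathbf P'$.
\item[\textup{(2)}] \textup{(i)} For every $d\ge1$, $|dG|$ is finite or admissible; and \textup{(ii)} either $G$ is bounded, or there are $n\ge1$ and an uncountable $\kappa$ with $m(\kappa)\le r_0(G)$ and $|nG|\le2^\kappa$.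
\item[\textup{(3)}] $G$ is a finite direct sum of groups of the following types:
 \begin{itemize}
 \item \textup{Type I:} a group $L$ with $m(\kappa)\le r_0(L)$ and $|L|\le2^\kappa$ for some uncountable $\kappa$;
 \item \textup{Type II:} a group $\Gamma=Z(q)^{(\lambda)}\oplus B$ with $q=p^k$ a prime power $(k\ge1)$, $qB=0$, $|B|\le\lambda$, and $\lambda$ admissible;
 \item \textup{Type III:} a finite group.
 \end{itemize}
\end{enumerate}
\end{theorem}

\begin{example}
Neither of the conditions (i) and (ii) in (2) implies the other.
The group $G=Z(4)^{(\omega)}\oplus Z(2)^{(\mathfrak c)}$ is bounded, so it satisfies (ii). It has cardinality $\mathfrak c$, so $d=1$ causes no trouble in (i), but $|2G|=\omega$ is neither finite nor admissible; thus (i) fails and $G\notin\mathbf P'$. Interchanging the exponents, $Z(4)^{(\mathfrak c)}\oplus Z(2)^{(\omega)}$ is of Type II and lies in $\mathbf P'$. The group $G=\bigoplus_pZ(p)^{(\mathfrak c)}$ (sum over all primes) has $|dG|=\mathfrak c$ for all $d\geq 1$, so it satisfies (i). But it is unbounded and $r_0(G)=0<\mathfrak c\le m(\kappa)$ for all $\kappa$, so it fails (ii).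
\end{example}

\begin{theorem}\label{thm:sharp}
Let $G\in\mathbf P'$ be abelian.
\begin{enumerate}
\item[\textup{(a)}] For every finite set of characters $\chi_1,\dots,\chi_s$ of $G$ there are two pseudocompact Hausdorff group topologies $\mathcal T_0,\mathcal T_1$ on $G$ such that all $\chi_i$ are $(\mathcal T_0\vee\mathcal T_1)$-continuous. Hence each $\mathcal T^\#$-neighborhood of $0$ is a neighborhood of $0$ for the join of two pseudocompact group topologies.
\item[\textup{(b)}] If all $\chi_i$ in \textup{(a)} have finite range (in particular, if $G$ is bounded), one pseudocompact topology suffices.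
\item[\textup{(c)}] If $G$ is unbounded, then some character of $G$ is not continuous for any pseudocompact Hausdorff group topology on $G$. So the number two in \textup{(a)} is optimal.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} follows from Theorem~\ref{thm:sharp}(a). We prove (1)$\Rightarrow$(2) in Section~\ref{sec:necessary} and (2)$\Rightarrow$(3) in Section~\ref{sec:decomp}. Section~\ref{sec:construct} shows that groups as in (3) satisfy the conclusion of Theorem~\ref{thm:sharp}(a), and in particular (1). Parts (b) and (c) are proved in Section~\ref{sec:end}.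

\section{Preliminaries}

\subsection{Abelian groups}

We write $t(G)$ for the torsion subgroup and $G[n]=\{g\in G:ng=0\}$. A family $(y_i)$ is \emph{independent} if a finite relation $\sum n_iy_i=0$ forces all $n_i=0$. It is \emph{independent of order $q$} if $qy_i=0$ for all $i$ and a finite relation $\sum n_iy_i=0$ forces $q\mid n_i$ for all $i$. For $P\subseteq I$ we regard $M^P$ as the subgroup of $M^I$ of elements vanishing off $P$.

We use the following textbook facts. A homomorphism from a subgroup of $G$ to a divisible group, such as $\mathbb T^\kappa$ or $\mathbb Q$, extends to $G$. Bounded groups are direct sums of cyclic groups of prime power order. If $X$ is a maximal independent subset of $G$, then every $g\in G$ satisfies $ng\in\langle X\rangle$ for some $n\ge1$. If $H$ is a subgroup or a homomorphic image of $G$, then $r_0(G)\ge r_0(H)$; for images this holds because lifts of independent elements are independent. If $G/t(G)$ is uncountable, then $r_0(G)=|G/t(G)|$; in particular $r_0(\mathbb T)=\mathfrak c$.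

\subsection{Totally bounded and pseudocompact topologies}

Compact groups are understood to be Hausdorff. For any group $A$, the group $\mathrm{Hom}(A,\mathbb T)$ is compact in the topology of pointwise convergence. If $A\le\mathrm{Hom}(G,\mathbb T)$ separates the points of $G$, let $\mathcal T_A$ be the coarsest topology on $G$ making all members of $A$ continuous. A subset of a space is \emph{$G_\delta$-dense} if it meets every nonempty $G_\delta$-set.

\begin{fact}[Comfort and Ross \cite{CR64}]\label{F1}
The totally bounded Hausdorff group topologies on $G$ are exactly the topologies $\mathcal T_A$ with $A\le\mathrm{Hom}(G,\mathbb T)$ point-separating. Evaluation, which sends $g$ to $a\mapsto a(g)$, is a topological embedding of $(G,\mathcal T_A)$ into $\mathrm{Hom}(A,\mathbb T)$ with dense image.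
\end{fact}

\begin{fact}[Comfort and Ross \cite{CR66}]\label{F2}
Pseudocompact groups are totally bounded. A totally bounded group is pseudocompact if and only if it is $G_\delta$-dense in its completion.
\end{fact}

Thus $\mathrm{Hom}(A,\mathbb T)$ is the completion of $(G,\mathcal T_A)$. For $g\in G$ and $C\le A$ we write $g|_C$ for the homomorphism $C\to\mathbb T$, $c\mapsto c(g)$. We say that $g$ \emph{realizes} $h\in\mathrm{Hom}(C,\mathbb T)$ if $g|_C=h$, and that a set of elements or homomorphisms realizes $h$ if one of its members restricts to $h$.

\begin{lemma}\label{lem:tools}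
\begin{enumerate}
\item[\textup{(a)}] If $f:G\to K$ is an injective homomorphism into a compact group and $f(G)$ is $G_\delta$-dense in $K$, then $f$ induces on $G$ a pseudocompact Hausdorff group topology.
\item[\textup{(b)}] Let $M_\alpha$ $(\alpha\in I)$ be nonempty compact metrizable spaces. A set $E\subseteq\prod_{\alpha\in I}M_\alpha$ is $G_\delta$-dense if and only if it projects onto $\prod_{\alpha\in J}M_\alpha$ for every countable $J\subseteq I$.
\item[\textup{(c)}] A finite product of pseudocompact abelian groups is pseudocompact.
\item[\textup{(d)}] If $(G,\mathcal T_A)$ is pseudocompact and $C\le A$ is countable, then every $h\in\mathrm{Hom}(C,\mathbb T)$ is realized by some $g\in G$.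
\item[\textup{(e)}] $\mathcal T^\#=\mathcal T_{\mathrm{Hom}(G,\mathbb T)}$. Consequently, if $G\in\mathbf P'$ and every character of $G$ is $\mathcal T^\vee$-continuous, then $\mathcal T^\vee=\mathcal T^\#$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A subgroup of a compact group is totally bounded, and its completion is its closure, here $K$. Apply Fact~\ref{F2}.

(b) Let $V$ be a $G_\delta$ containing $u$. Each of the countably many open sets with intersection $V$ contains a basic neighborhood of $u$, which restricts finitely many coordinates. So $V\supseteq\{v:v|_J=u|_J\}$ for some countable $J$, and this set meets $E$ if $E$ projects onto $\prod_{\alpha\in J}M_\alpha$. Conversely, for countable $J$ the points of the metrizable space $\prod_{\alpha\in J}M_\alpha$ are $G_\delta$, so their preimages are nonempty $G_\delta$-sets and meet a $G_\delta$-dense $E$.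

(c) Let $G_i$ be $G_\delta$-dense in its compact completion $K_i$. A $G_\delta$ in $\prod_iK_i$ containing $u$ contains a countable intersection of open boxes around $u$, that is, a product of $G_\delta$-sets $V_i\ni u_i$. Each $V_i$ meets $G_i$. Apply (a).

(d) Extend $h$ to $A$. Then $\{h'\in\mathrm{Hom}(A,\mathbb T):h'|_C=h\}$ is nonempty, and it is a $G_\delta$ since $C$ is countable. By Fact~\ref{F2} it contains the evaluation at some $g\in G$.

(e) The characters of $G$ separate points, so $\mathcal T_{\mathrm{Hom}(G,\mathbb T)}$ is one of the topologies of Fact~\ref{F1}, and it contains all the others. If every character is $\mathcal T^\vee$-continuous, then $\mathcal T^\#\subseteq\mathcal T^\vee$; the other inclusion always holds.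
\end{proof}

By (b), $m(\kappa)$ is the least cardinality of a $G_\delta$-dense subset of $\mathbb T^\kappa$. For $\kappa$ countable the only such subset is $\mathbb T^\kappa$ itself. Our constructions use uncountable $\kappa$, because then there is freedom outside any given countable set of coordinates.

\section{Two topologies instead of one}\label{sec:idea}

To make a homomorphism $\beta$ continuous, we add it as an extra coordinate to an embedding $f$ of $G$ in a compact group. The danger is that the image of $(f,\beta)$ is not $G_\delta$-dense. This is avoided if $\beta$ vanishes on a subgroup whose $f$-image is already $G_\delta$-dense, and if $\beta$ has compact range.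

\begin{lemma}\label{lem:graph}
Let $f:G\to K$ be an injective homomorphism into a compact group, $\beta:G\to F$ a homomorphism \emph{onto} a compact group, and $H\le\ker\beta$ a subgroup such that $f(H)$ is $G_\delta$-dense in $K$. Then $(f,\beta):G\to K\times F$ induces on $G$ a pseudocompact Hausdorff group topology for which $\beta$ is continuous.
\end{lemma}

\begin{proof}
Let $V\subseteq K\times F$ be a $G_\delta$ containing $(u,t)$. Then $V_t=\{v\in K:(v,t)\in V\}$ is a $G_\delta$ in $K$ containing $u$. Choose $x\in G$ with $\beta(x)=t$. The nonempty $G_\delta$-set $V_t-f(x)$ contains $f(h)$ for some $h\in H$. Then $(f,\beta)(x+h)=(f(x)+f(h),t)\in V$. So the image of $(f,\beta)$ is $G_\delta$-dense and Lemma~\ref{lem:tools}(a) applies.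
\end{proof}

By \eqref{eq:closedrange}, a character $\beta$ whose range is not compact is continuous for no pseudocompact topology, so compactness of the range cannot be dropped. If we only split $\chi=\chi^0+\chi^1$ so that each $\chi^\varepsilon$ vanishes on a large subgroup, the ranges of the $\chi^\varepsilon$ may fail to be closed. The remedy is to add a correction that makes both ranges full and that cancels at the end.

\begin{lemma}\label{lem:split}
Let $X$ be an independent subset of $G$, written as a disjoint union $X=X_0\sqcup X_1\sqcup X_2\sqcup X_3$ with $|X_2|,|X_3|\ge\mathfrak c$, and let $\chi:G\to\mathbb T^s$ be a homomorphism, $s\ge1$. There is a homomorphism $\beta:G\to\mathbb T^s$ such that $\beta$ vanishes on $X_0$, $\chi+\beta$ vanishes on $X_1$, and $\beta(G)=(\chi+\beta)(G)=\mathbb T^s$.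
\end{lemma}

\begin{proof}
Choose surjections of sets $s_2:X_2\to\mathbb T^s$ and $s_3:X_3\to\mathbb T^s$. Define $\beta$ on the free group $\langle X\rangle$ by the first row of
\[
\renewcommand{\arraystretch}{1.2}
\begin{array}{c|cccc}
 & X_0 & X_1 & X_2 & X_3\\ \hline
\beta & 0 & -\chi & s_2 & s_3-\chi\\
\chi+\beta & \chi & 0 & \chi+s_2 & s_3
\end{array}
\]
and extend it to $G$ by divisibility of $\mathbb T^s$. The second row gives the values of $\chi+\beta$. The surjectivity of $\beta$ is visible on $X_2$, that of $\chi+\beta$ on $X_3$.
\end{proof}

Here is the method in a simple unbounded case, where everything can be written down.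

\begin{proposition}\label{prop:smallest}
Let $G$ be the free abelian group of rank $\mathfrak c$ and let $\chi$ be a character of $G$. There are two pseudocompact Hausdorff group topologies on $G$ whose join makes $\chi$ continuous.
\end{proposition}

\begin{proof}
We work in $\mathbb T^{\omega_1}$. Let $I_0=\bigsqcup_{\alpha<\omega_1}\mathbb T^\alpha$, the set of all functions from a countable ordinal to $\mathbb T$; it has $\mathfrak c$ elements. Let $I_1$ be a set of cardinality $\mathfrak c$ disjoint from $I_0$. Since $r_0(\mathbb T)=\mathfrak c$, there is an independent family $(t_i)_{i\in I_0\sqcup I_1}$ in $\mathbb T$. For $d\in\mathbb T^\alpha\subseteq I_0$ let $y_d\in\mathbb T^{\omega_1}$ be equal to $d$ on $\alpha$ and constant with value $t_d$ on $\omega_1\setminus\alpha$. For $i\in I_1$ let $y_i$ be constant with value $t_i$.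

The family $(y_i)_{i\in I_0\sqcup I_1}$ is independent: a finite relation $\sum n_iy_i=0$, evaluated at a coordinate beyond the finitely many countable ordinals $\alpha$ involved, reads $\sum n_it_i=0$. The set $\{y_d:d\in I_0\}$ is $G_\delta$-dense by Lemma~\ref{lem:tools}(b): a countable $J\subseteq\omega_1$ lies in some $\alpha<\omega_1$, and any $u\in\mathbb T^J$ extends to some $d\in\mathbb T^\alpha$, so $y_d|_J=u$.

Now let $X$ be a basis of $G$ and write $X=X_0\sqcup X_1\sqcup X_2\sqcup X_3$ with $|X_l|=\mathfrak c$. For $\varepsilon=0,1$ let $f_\varepsilon:G\to\mathbb T^{\omega_1}$ map $X_\varepsilon$ bijectively onto $\{y_i:i\in I_0\}$ and $X\setminus X_\varepsilon$ bijectively onto $\{y_i:i\in I_1\}$. Then $f_\varepsilon$ is injective and $f_\varepsilon(\langle X_\varepsilon\rangle)$ is $G_\delta$-dense. Take $\beta$ from Lemma~\ref{lem:split} with $s=1$. Lemma~\ref{lem:graph}, applied to $(f_0,\beta)$ with $H=\langle X_0\rangle$ and to $(f_1,\chi+\beta)$ with $H=\langle X_1\rangle$, gives pseudocompact topologies $\mathcal T_0$ and $\mathcal T_1$ for which $\beta$ and $\chi+\beta$, respectively, are continuous. So $\chi=(\chi+\beta)-\beta$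 is $(\mathcal T_0\vee\mathcal T_1)$-continuous.
\end{proof}

In general $\omega_1$ must be replaced by a larger cardinal, torsion is present, and we must first know which cardinal inequalities the membership $G\in\mathbf P'$ provides.

\section{What a pseudocompact topology forces}\label{sec:necessary}

In this section we prove (1)$\Rightarrow$(2) in Theorem~\ref{thm:class}. A pseudocompact topology on $G$ is of the form $\mathcal T_A$, and it enters only through Lemma~\ref{lem:tools}(d): the elements of $G$ realize all homomorphisms on countable subgroups of $A$. The first lemma says how many elements this takes.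

\begin{lemma}\label{lem:count}
Let $D$ be an uncountable group and let $E\subseteq\mathrm{Hom}(D,\mathbb T)$ realize every homomorphism $C\to\mathbb T$ on every countable $C\le D$. Then $|E|\ge m(|D|)$.
\end{lemma}

\begin{proof}
Let $\{d_i:i\in I\}$ be maximal among the families of nonzero elements of infinite or prime order whose sum $M=\sum\langle d_i\rangle$ is direct. Every nonzero $x\in D$ satisfies $\langle x\rangle\cap M\ne0$; otherwise $x$, or a multiple of $x$ of prime order if $x$ has finite order, could be added to the family. So the embedding of $M$ in its divisible hull, a direct sum of $|I|$ groups of the form $\mathbb Q$ or $Z(p^\infty)$, extends to $D$, and the extension is injective because its kernel meets $M$ trivially. Hence $|D|\le|I|\cdot\omega$, and since $D$ is uncountable, $|I|=|D|=:\delta$.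

Partition $I$ into countably infinite blocks $J_\alpha$ $(\alpha<\delta)$ and put $D_\alpha=\bigoplus_{i\in J_\alpha}\langle d_i\rangle$. The set $\mathrm{Hom}(D_\alpha,\mathbb T)\cong\prod_{i\in J_\alpha}\mathrm{Hom}(\langle d_i\rangle,\mathbb T)$ has cardinality $\mathfrak c$; fix a surjection of sets $\varphi_\alpha:\mathrm{Hom}(D_\alpha,\mathbb T)\to\mathbb T$. For $e\in E$ put $e^*=(\varphi_\alpha(e|_{D_\alpha}))_{\alpha<\delta}\in\mathbb T^\delta$. Let $J\subseteq\delta$ be countable and $u\in\mathbb T^J$. Choose $h_\alpha\in\mathrm{Hom}(D_\alpha,\mathbb T)$ with $\varphi_\alpha(h_\alpha)=u(\alpha)$ for $\alpha\in J$. Together the $h_\alpha$ define a homomorphism on the countable group $\bigoplus_{\alpha\in J}D_\alpha$, which is realized by some $e\in E$, and then $e^*|_J=u$. So $m(\delta)\le|\{e^*:e\in E\}|\le|E|$.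
\end{proof}

From here to the end of the section we fix a group $G\in\mathbf P'$ and, by Facts~\ref{F1} and~\ref{F2}, a point-separating $A\le\mathrm{Hom}(G,\mathbb T)$ such that $(G,\mathcal T_A)$ is pseudocompact.

\begin{lemma}\label{lem:dA}
Let $d\ge1$. The map $dg\mapsto g|_{dA}$ is a well-defined isomorphism of $dG$ onto a subgroup of $\mathrm{Hom}(dA,\mathbb T)$ that realizes every homomorphism on every countable subgroup of $dA$. If $dA$ is countable, then $dG\cong\mathrm{Hom}(dA,\mathbb T)$.
\end{lemma}

\begin{proof}
For $a\in A$ we have $(da)(g)=a(dg)$, and $A$ separates points, so the kernel of the homomorphism $g\mapsto g|_{dA}$ is $G[d]$, which is also the kernel of $g\mapsto dg$. This gives the isomorphism. The rest is Lemma~\ref{lem:tools}(d).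
\end{proof}

\begin{proof}[Proof of \textup{(1)$\Rightarrow$(2)(i)}]
Let $\sigma=|dA|$. If $\sigma$ is finite, so is $dG\cong\mathrm{Hom}(dA,\mathbb T)$. If $\sigma=\omega$, then $dG\cong\mathrm{Hom}(dA,\mathbb T)$ is an infinite compact metrizable group, so $|dG|=\mathfrak c$, which is admissible. If $\sigma>\omega$, then Lemma~\ref{lem:dA} and Lemma~\ref{lem:count}, applied with $D=dA$, give $m(\sigma)\le|dG|\le|\mathrm{Hom}(dA,\mathbb T)|\le\mathfrak c^\sigma=2^\sigma$.
\end{proof}

For (ii) we must bound $r_0(G)$ from below. Counting all of $G$ is not enough, since most elements might be torsion. We write $G$ as an increasing countable union of subgroups whose elements are controlled by a maximal independent set, and show, in the spirit of the Baire theorem, that one of these subgroups is already rich.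

\begin{lemma}\label{lem:baire}
Let $G=\bigcup_{n\in\omega}G_n$ be an increasing union of subgroups. There are $n$ and a countable $C\le A$ such that for every countable $C'$ with $C\le C'\le A$, every $h\in\mathrm{Hom}(C',\mathbb T)$ vanishing on $C$ is realized by some $g\in G_n$.
\end{lemma}

\begin{proof}
Suppose not. We build countable subgroups $C_0\le C_1\le\cdots$ of $A$ and $h_n\in\mathrm{Hom}(C_n,\mathbb T)$, each extending the previous one, such that $h_{n+1}$ is not realized by any element of $G_n$. Start with $C_0=0$ and $h_0=0$. Given $(C_n,h_n)$, the assumption provides a countable $C_{n+1}\ge C_n$ and $h\in\mathrm{Hom}(C_{n+1},\mathbb T)$ vanishing on $C_n$ and not realized by $G_n$. Let $\tilde h$ be any extension of $h_n$ to $C_{n+1}$. Both $\tilde h$ and $\tilde h+h$ extend $h_n$. If both were realized by elements of the group $G_n$, so would be their difference $h$. So one of them is not realized by $G_n$; call it $h_{n+1}$.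

By Lemma~\ref{lem:tools}(d), the union of the $h_n$ on the countable group $\bigcup_nC_n$ is realized by some $g\in G$. This $g$ lies in some $G_n$ and realizes $h_{n+1}$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:rank}
If $\kappa_1:=\min_{n\ge1}|nA|$ is uncountable, then $r_0(G)\ge m(\kappa_1)$.
\end{lemma}

\begin{proof}
Let $X$ be a maximal independent subset of $G$ and $G_n=\{g\in G:n!\,g\in\langle X\rangle\}$. These subgroups increase and have union $G$. Take $n$ and $C$ from Lemma~\ref{lem:baire}, and put $k=n!$ and $D=(kA+C)/C$. Since $|kA|\ge\kappa_1>\omega\ge|C|$, we have $|D|=|kA|\ge\kappa_1$.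

Each $g\in G_n$ with $g|_C=0$ induces a character of $D$; let $E$ be the set of these characters. The character induced by $g$ is determined by the values $(ka)(g)=a(kg)$ for $a\in A$, hence by the element $kg$ of $\langle X\rangle$. So $|E|\le|\langle X\rangle|$. On the other hand, $E$ realizes every homomorphism on a countable subgroup of $D$: pull it back to the preimage $C'$ of that subgroup in $kA+C$, which is countable and contains $C$; the pullback vanishes on $C$ and is realized by some $g\in G_n$, and this $g$ satisfies $g|_C=0$. Lemma~\ref{lem:count} gives $|\langle X\rangle|\ge m(|D|)\ge m(\kappa_1)\ge\mathfrak c$. So $X$ is infinite, $|\langle X\rangle|=|X|$, and $r_0(G)=|X|\ge m(\kappa_1)$.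
\end{proof}

There remains the case in which some $nA$ is countable. Then $nG\cong\mathrm{Hom}(nA,\mathbb T)$ by Lemma~\ref{lem:dA}, and we use the following lemma.

\begin{lemma}\label{lem:compactrank}
If $S$ is a group such that $\mathrm{Hom}(S,\mathbb T)$ is unbounded, then $r_0(\mathrm{Hom}(S,\mathbb T))\ge\mathfrak c$.
\end{lemma}

\begin{proof}
Write $L=\mathrm{Hom}(S,\mathbb T)$, a compact group. Suppose first that $L$ is a torsion group. Then $L$ is the union of its closed subgroups $L[m]$, $m\ge1$. By Baire's theorem some $L[m]$ has interior, so it is open, so it has finite index in the compact group $L$, and $L$ is bounded. This contradicts the hypothesis. So there is $h\in L$ of infinite order. The group $S_0=h(S)\le\mathbb T$ is infinite, because a finite range would be killed by some $N\ge1$, giving $Nh=0$.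

Composition with $h$ embeds $\mathrm{Hom}(S_0,\mathbb T)$ in $L$, and for every $S_1\le S_0$ restriction maps $\mathrm{Hom}(S_0,\mathbb T)$ onto $\mathrm{Hom}(S_1,\mathbb T)$. So it suffices to find $S_1\le S_0$ with $r_0(\mathrm{Hom}(S_1,\mathbb T))\ge\mathfrak c$.

If $S_0$ has an element of infinite order, take $S_1\cong\mathbb Z$; then $\mathrm{Hom}(S_1,\mathbb T)\cong\mathbb T$ has rank $\mathfrak c$. Otherwise $S_0$ is an infinite subgroup of $\mathbb Q/\mathbb Z$, so each of its $p$-components is finite cyclic or equal to $Z(p^\infty)$. If some component is $S_1=Z(p^\infty)$, then $\mathrm{Hom}(S_1,\mathbb T)$ is the group of $p$-adic integers, which is torsion-free of cardinality $\mathfrak c$. If not, infinitely many components are nonzero, and $S_0$ contains $S_1=\bigoplus_iZ(p_i)$ for infinitely many distinct primes $p_i$. Then $\mathrm{Hom}(S_1,\mathbb T)\cong\prod_iZ(p_i)$ has cardinality $\mathfrak c$ and countable torsion subgroup $\bigoplus_iZ(p_i)$, hence rank $\mathfrak c$.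
\end{proof}

\begin{proof}[Proof of \textup{(1)$\Rightarrow$(2)(ii)}]
Let $G$ be unbounded. Choose $n$ with $|nA|=\kappa_1=\min_{k\ge1}|kA|$.

If $\kappa_1>\omega$, take $\kappa=\kappa_1$. Then $r_0(G)\ge m(\kappa)$ by Lemma~\ref{lem:rank}, and $|nG|\le|\mathrm{Hom}(nA,\mathbb T)|\le2^\kappa$ by Lemma~\ref{lem:dA}.

If $\kappa_1\le\omega$, then $nG\cong\mathrm{Hom}(nA,\mathbb T)$ by Lemma~\ref{lem:dA}, so $|nG|\le\mathfrak c$. As $G$ is unbounded, so is $nG$, and Lemma~\ref{lem:compactrank} gives $r_0(G)\ge r_0(nG)\ge\mathfrak c=m(\omega_1)$, using \eqref{eq:momega1}. Since $|nG|\le\mathfrak c\le2^{\omega_1}$, we may take $\kappa=\omega_1$.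
\end{proof}

\section{Decomposition}\label{sec:decomp}

We now forget the topology and derive (3) from the cardinal conditions (2) alone. Condition (ii) bounds $|nG|$ but not $|G|$, so the first step is to split off a part of $G$ that is killed by $n$.

\begin{lemma}\label{lem:splitoff}
Let $n\ge1$ and let $\theta\ge|nG|$ be an infinite cardinal. Then $G=G_1\oplus G_2$ with $|G_1|\le\theta$ and $nG_2=0$.
\end{lemma}

\begin{proof}
Choose for each element of $nG$ a preimage under multiplication by $n$; these preimages generate a subgroup $G'$ with $|G'|\le\theta$ and $nG'=nG$. Then $G=G'+G[n]$. The bounded group $G[n]$ is a direct sum of cyclic groups. The group $G'\cap G[n]$ has at most $\theta$ elements, so it lies in the sum $C$ of at most $\theta$ of these summands. Let $G_2$ be the sum of the others, so that $G[n]=C\oplus G_2$ and $|C|\le\theta$. Put $G_1=G'+C$. Clearly $G_1+G_2=G$. If $g'+c=x$ with $g'\in G'$, $c\in C$, $x\in G_2$, then $g'=x-c\in G'\cap G[n]\subseteq C$, so $x\in C\cap G_2=0$.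
\end{proof}

\begin{proof}[Proof of \textup{(2)}$\Rightarrow$\textup{(3)} in Theorem~\ref{thm:class}]
\emph{Step 1: there are $n\ge1$ and a decomposition}
\begin{equation}\label{eq:dec}
G=H\oplus\bigoplus_{p^j\mid n}Z(p^j)^{(\lambda_{p,j})},
\end{equation}
\emph{where the sum is over the prime powers $p^j$ $(j\ge1)$ dividing $n$, $H$ is of Type I or finite, and each nonzero $\lambda_{p,j}$ is infinite and larger than $|H|$.} If $G$ is bounded, let $nG=0$, write $G$ as a direct sum of cyclic groups of prime power order, and let $H$ be the sum of the finitely many homogeneous pieces $Z(p^j)^{(\lambda)}$ with $\lambda$ finite. If $G$ is unbounded, take $n$ and $\kappa$ from (ii), apply Lemma~\ref{lem:splitoff} with $\theta=2^\kappa$, and write $G_2$ as a direct sum of homogeneous pieces $Z(p^j)^{(\lambda_{p,j})}$ with $p^j\mid n$. Let $H$ be the sum of $G_1$ and the finitely many pieces with $\lambda_{p,j}\le2^\kappa$. Then $|H|\le2^\kappa$, and $r_0(H)=r_0(G)\ge m(\kappa)$ because $H$ has a torsion complement. So $H$ is of Type I, and the remaining $\lambda_{p,j}$ exceed $2^\kappa$.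

\emph{Step 2: grouping the pieces.} Condition (i) gives direct information about those cardinals $\lambda_{p,k}$ that dominate all $\lambda_{p,j}$ with $j>k$; the other pieces are attached to these. Put $\lambda_{p,j}=0$ if $Z(p^j)$ does not occur in \eqref{eq:dec}. Call $(p,k)$ a \emph{record} if $\lambda_{p,k}\ne0$ and $\lambda_{p,k}>\lambda_{p,j}$ for all $j>k$. If $\lambda_{p,j}\ne0$ and $(p,j)$ is not a record, let $k$ be the largest index $\ge j$ at which $\max_{i\ge j}\lambda_{p,i}$ is attained. Then $(p,k)$ is a record, $k>j$, and $\lambda_{p,j}\le\lambda_{p,k}$; assign $(p,j)$ to $(p,k)$. For a record $(p,k)$ let $\Gamma_{p,k}$ be the sum of $Z(p^k)^{(\lambda_{p,k})}$ and all pieces assigned to it. Then $G$ is the direct sum of $H$ and the finitely many groups $\Gamma_{p,k}$. Moreover $\Gamma_{p,k}=Z(q)^{(\lambda)}\oplus B$ with $q=p^k$, $\lambda=\lambda_{p,k}$, $qB=0$ and $|B|\le\lambda$.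

\emph{Step 3: $\lambda_{p,k}$ is admissible if $(p,k)$ is a record.} Write $n=p^em$ with $p\nmid m$. Multiplication by $m$ kills the pieces in \eqref{eq:dec} for primes other than $p$, and it is invertible on $p$-groups. Hence
\[
p^{k-1}mG=p^{k-1}mH\;\oplus\;\bigoplus_{j\ge k}p^{k-1}Z(p^j)^{(\lambda_{p,j})}.
\]
This group has cardinality $\lambda_{p,k}$, because $\lambda_{p,k}$ is infinite, $|H|<\lambda_{p,k}$, and $\lambda_{p,j}<\lambda_{p,k}$ for $j>k$. By (i) with $d=p^{k-1}m$, the cardinal $\lambda_{p,k}$ is admissible. So $\Gamma_{p,k}$ is of Type II.
\end{proof}

\section{Construction}\label{sec:construct}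

We say that $G$ has \emph{property} (D) if for every $s\ge1$ and every homomorphism $\chi:G\to\mathbb T^s$ there are pseudocompact Hausdorff group topologies $\mathcal T_0,\mathcal T_1$ on $G$ such that $\chi$ is $(\mathcal T_0\vee\mathcal T_1)$-continuous. A group with property (D) is in $\mathbf P'$.

\begin{proposition}\label{prop:D}
Every group as in \textup{(3)} of Theorem~\ref{thm:class} has property \textup{(D)}.
\end{proposition}

The proof occupies the rest of this section.

\subsection{Reduction to summands}

Finite groups have property (D): take the discrete topology twice. Let $G=\bigoplus_{i\le l}G_i$ be a finite direct sum of groups with property (D), and let $\chi:G\to\mathbb T^s$. Let $\mathcal T_0^i,\mathcal T_1^i$ be pseudocompact topologies on $G_i$ whose join makes $\chi|_{G_i}$ continuous, and let $\mathcal T_\varepsilon$ be the product of the $\mathcal T_\varepsilon^i$. It is pseudocompact by Lemma~\ref{lem:tools}(c). The projection $\mathrm{pr}_i:G\to G_i$ is continuous from $\mathcal T_0\vee\mathcal T_1$ to $\mathcal T_0^i\vee\mathcal T_1^i$, and $\chi=\sum_i\chi|_{G_i}\circ\mathrm{pr}_i$. So $\chi$ is $(\mathcal T_0\vee\mathcal T_1)$-continuous,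 and $G$ has property (D). It remains to treat Types I and II.

\subsection{Dense independent families}

In Proposition~\ref{prop:smallest} the tails of the elements $y_d$ were used to make them independent. Here the tails are replaced by $\omega_1$ disjoint blocks of coordinates: a countable set misses one of the blocks, and on that block there is room for a recursive choice.

\begin{lemma}\label{lem:family}
Let $\kappa$ be uncountable, let $m(\kappa)\le r\le2^\kappa$, and let $M=\mathbb T$ or $M=Z(q)$ with $q=p^k$ a prime power $(k\ge1)$. There are disjoint sets $I_0,I_1$ of cardinality $r$ and a family $(y_i)_{i\in I_0\sqcup I_1}$ in $M^\kappa$ which is independent if $M=\mathbb T$, and independent of order $q$ if $M=Z(q)$, such that $\{y_i:i\in I_0\}$ is $G_\delta$-dense in $M^\kappa$.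
\end{lemma}

\begin{proof}
There is $E\subseteq M^\kappa$ with $|E|\le m(\kappa)\le r$ that projects onto $M^J$ for every countable $J\subseteq\kappa$: for $M=\mathbb T$ by the definition of $m(\kappa)$, and for $M=Z(q)$ by applying a surjection of sets $\mathbb T\to Z(q)$ in each coordinate. Partition $\kappa=\bigsqcup_{j<\omega_1}P_j$ with $|P_j|=\kappa$. Let $I=E\times\omega_1\times r\times\{0,1\}$. Since $\omega_1\le\mathfrak c\le r$, we have $|I|=r$; well-order $I$ in type $r$, so that proper initial segments have fewer than $r$ elements. Let $I_\varepsilon$ consist of the indices with last coordinate $\varepsilon$.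

By recursion we choose, for $i=(d,j,\rho,\varepsilon)\in I$, an element
\[
y_i\in d+M^{P_j},\qquad y_i\notin W_i ,
\]
where $W_i$ is a subgroup defined from $V_i=\langle y_{i'}:i'<i\rangle$ by
\[
W_i=\{y\in\mathbb T^\kappa:ny\in V_i\text{ for some }n\ge1\}\ \text{ if }M=\mathbb T,\qquad
W_i=\{y\in Z(q)^\kappa:\tfrac qp\,y\in V_i\}\ \text{ if }M=Z(q).
\]
If no choice were possible, then $d+M^{P_j}\subseteq W_i$, and taking differences, $M^{P_j}\subseteq W_i$. We show that this is false.

For $M=\mathbb T$: a maximal independent subset of $V_i$ is also maximal independent in $W_i$, so $r_0(W_i)=r_0(V_i)\le|\{i':i'<i\}|<r\le2^\kappa$. But $r_0(\mathbb T^{P_j})=2^\kappa$, because $\mathbb Q$ embeds in $\mathbb T$, and $\mathbb Q^{P_j}$ is a rational vector space of cardinality, hence of dimension, $2^\kappa$.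

For $M=Z(q)$: $M^{P_j}\subseteq W_i$ would give $\frac qpZ(q)^{P_j}\subseteq V_i$. The left side has $p^\kappa=2^\kappa\ge r$ elements. But $V_i$ is generated by fewer than $r$ elements of finite order and $r$ is uncountable, so $|V_i|<r$.

\emph{Independence.} For $M=\mathbb T$, consider a finite relation $\sum n_iy_i=0$ with some nonzero coefficient, and let $i$ be the largest index with $n_i\ne0$. Then $|n_i|y_i\in V_i$, so $y_i\in W_i$, a contradiction. For $M=Z(q)$, consider a finite relation with some $n_i$ not divisible by $q$, and let $i$ be the largest such index. Terms with $q\mid n_{i'}$ vanish, so $n_iy_i\in V_i$. Write $n_i=p^au$ with $p\nmid u$ and $a<k$, and choose $u^*$ with $u^*u\equiv1\pmod q$. Multiplying by $p^{k-1-a}u^*$ gives $p^{k-1}y_i=\frac qp\,y_i\in V_i$, so $y_i\in W_i$, a contradiction.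

\emph{Density.} Let $J\subseteq\kappa$ be countable and $u\in M^J$. Choose $d\in E$ with $d|_J=u$, and $j<\omega_1$ with $P_j\cap J=\emptyset$; such a $j$ exists since $J$ meets at most countably many of the disjoint sets $P_j$. Then $y_{(d,j,0,0)}|_J=d|_J=u$. Apply Lemma~\ref{lem:tools}(b).
\end{proof}

\subsection{Type I}

Let $\kappa$ be uncountable, $r:=r_0(L)\ge m(\kappa)$ and $|L|\le2^\kappa$. Then $\mathfrak c\le r\le2^\kappa$. Let $\chi:L\to\mathbb T^s$ be a homomorphism, and let $(y_i)$ be the family of Lemma~\ref{lem:family} for $M=\mathbb T$. Let $X$ be a maximal independent subset of $L$, and write $X=X_0\sqcup X_1\sqcup X_2\sqcup X_3$ with $|X_l|=r$.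

\emph{Two embeddings $f_0,f_1:L\to\mathbb T^\kappa$.} For every prime $p$ the vector space $L[p]$ has dimension at most $|L|\le2^\kappa$, which is the dimension of $\mathbb T^\kappa[p]\cong Z(p)^\kappa$. Hence the socle $\bigoplus_pL[p]$ embeds in $\mathbb T^\kappa$. By divisibility this embedding extends to a homomorphism $\tau:t(L)\to\mathbb T^\kappa$, which is injective because every nonzero subgroup of $t(L)$ meets the socle nontrivially. For $\varepsilon=0,1$ define $f_\varepsilon$ on $t(L)\oplus\langle X\rangle$ to be $\tau$ on $t(L)$, a bijection $X_\varepsilon\to\{y_i:i\in I_0\}$ on $X_\varepsilon$, and a bijection $X\setminus X_\varepsilon\to\{y_i:i\in I_1\}$ on the rest of $X$. Extend $f_\varepsilon$ to $L$ by divisibility.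

Then $f_\varepsilon$ is injective. For $g\ne0$ torsion, $f_\varepsilon(g)=\tau(g)\ne0$. If $g$ has infinite order, then $0\ne ng\in\langle X\rangle$ for some $n\ge1$, and $f_\varepsilon(ng)\ne0$ because the $y_i$ are independent. Moreover $f_\varepsilon(\langle X_\varepsilon\rangle)\supseteq\{y_i:i\in I_0\}$ is $G_\delta$-dense in $\mathbb T^\kappa$.

\emph{The topologies.} Take $\beta$ from Lemma~\ref{lem:split}; this uses $r\ge\mathfrak c$. Lemma~\ref{lem:graph}, applied to $(f_0,\beta)$ with $H=\langle X_0\rangle$ and to $(f_1,\chi+\beta)$ with $H=\langle X_1\rangle$, where $F=\mathbb T^s$ both times, yields pseudocompact Hausdorff group topologies $\mathcal T_0$ and $\mathcal T_1$ for which $\beta$ and $\chi+\beta$, respectively, are continuous. So $\chi=(\chi+\beta)-\beta$ is $(\mathcal T_0\vee\mathcal T_1)$-continuous.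

\subsection{Type II}

Let $\Gamma=Z(q)^{(\lambda)}\oplus B$ with $q=p^k$, $qB=0$, $|B|\le\lambda$ and $m(\sigma)\le\lambda\le2^\sigma$, $\sigma$ uncountable. Let $\chi:\Gamma\to\mathbb T^s$ be a homomorphism. Its range lies in $(\mathbb T[q])^s$, so it is finite, hence compact. This makes the correction by $\beta$ unnecessary, and one topology will do.

Let $X$ be a basis of $Z(q)^{(\lambda)}$, that is, a set of elements of order $q$ with $Z(q)^{(\lambda)}=\bigoplus_{x\in X}\langle x\rangle$; then $|X|=\lambda$ is infinite. As $\chi$ has finite range, it is constant on some $X'\subseteq X$ with $|X'|=\lambda$. Fix $x_0\in X'$ and put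
\[
X_0=\{x-x_0:x\in X'\setminus\{x_0\}\},\qquad X_1=\{x_0\}\cup(X\setminus X').
\]
Then $X_0\cup X_1$ is again a basis of $Z(q)^{(\lambda)}$, $|X_0|=\lambda$, and $\chi$ vanishes on $X_0$.

Let $(y_i)$ be the family of Lemma~\ref{lem:family} for $M=Z(q)$, $\kappa=\sigma$, $r=\lambda$. The group $\langle X_1\rangle\oplus B$ is a direct sum of at most $\lambda$ cyclic groups of orders dividing $q$, so it embeds in $Z(q)^{(\lambda)}\cong\langle y_i:i\in I_1\rangle$. Combine such an embedding with a bijection $X_0\to\{y_i:i\in I_0\}$ to define $f:\Gamma=\langle X_0\rangle\oplus\langle X_1\rangle\oplus B\to Z(q)^\sigma$. It is injective since the $y_i$ are independent of order $q$, and $f(\langle X_0\rangle)$ is $G_\delta$-dense in $Z(q)^\sigma$. By Lemma~\ref{lem:graph}, applied to $(f,\chi)$ with $F=\chi(\Gamma)$ and $H=\langle X_0\rangle$, there is a pseudocompact Hausdorff group topology $\mathcal T$ on $\Gamma$ for which $\chi$ is continuous. Take $\mathcal T_0=\mathcal T_1=\mathcal T$. This completes the proof of Proposition~\ref{prop:D}.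

\section{Conclusion and optimality}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Sections~\ref{sec:necessary} and~\ref{sec:decomp} give (1)$\Rightarrow$(2)$\Rightarrow$(3), and Proposition~\ref{prop:D} gives (3)$\Rightarrow$(1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) By Theorem~\ref{thm:class}, $G$ is as in (3), so it has property (D) by Proposition~\ref{prop:D}. Apply this to $\chi=(\chi_1,\dots,\chi_s)$. The statement about neighborhoods follows because $\mathcal T^\#=\mathcal T_{\mathrm{Hom}(G,\mathbb T)}$, so every $\mathcal T^\#$-neighborhood of $0$ contains one defined by finitely many characters.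

(b) We use the construction of the first test case in the introduction. Let $N=\bigcap_i\ker\chi_i$, a subgroup of finite index in $G$. We check condition (2) of Theorem~\ref{thm:class} for $N$. For $d\ge1$ the group $dN$ has finite index in $dG$, so $|dN|$ is finite if $|dG|$ is, and $|dN|=|dG|$ otherwise; thus (i) holds. If $G$ is bounded, so is $N$, and (ii) holds. If $G$ is unbounded, take $n$ and $\kappa$ from (ii) for $G$. We have $r_0(N)=r_0(G)$, since suitable nonzero multiples of the members of an independent subset of $G$ lie in $N$ and are still independent. Also $|nN|\le|nG|$; thus (ii) holds for $N$ with the same $n$ and $\kappa$. Hence $N\in\mathbf P'$.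

Give $N$ a pseudocompact Hausdorff group topology and make $N$ open in $G$, that is, use the neighborhoods of $0$ in $N$ as a neighborhood base at $0$ in $G$. This is a Hausdorff group topology on $G$. It is pseudocompact, because a continuous real-valued function is bounded on each of the finitely many cosets of $N$. All $\chi_i$ are continuous because they vanish on the open subgroup $N$. Finally, if $nG=0$, then every character has range in the finite group $\mathbb T[n]$.

(c) Let $G$ be unbounded. By Theorem~\ref{thm:class}(2)(ii), $r_0(G)\ge m(\kappa)\geq \mathfrak c$ for some $\kappa$, so there is $x\in G$ of infinite order. A nonzero homomorphism $\langle x\rangle\to\mathbb Q$ extends to $G\to\mathbb Q$; composing it with the embedding $\mathbb Q\to\mathbb T$, $t\mapsto\sqrt2\,t+\mathbb Z$, we obtain a character with countably infinite range. Such a range is neither finite nor $\mathbb T$, so it is not closed. By \eqref{eq:closedrange} this character is not continuous for any pseudocompact group topology on $G$.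
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\chi$ be a character of $G$. By Theorem~\ref{thm:sharp}(a), $\chi$ is continuous for the join of two pseudocompact Hausdorff group topologies, hence for $\mathcal T^\vee$. By Lemma~\ref{lem:tools}(e), $\mathcal T^\vee=\mathcal T^\#$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CR64} Comfort and Ross, \emph{Fund. Math.} \textbf{55} (1964).
\bibitem{CR66} Comfort and Ross, \emph{Pacific J. Math.} \textbf{16} (1966).
\bibitem{SUP} \emph{On the supremum of the pseudocompact group topologies}, \url{https://staff.science.uva.nl/j.vanmill/papers/papers2008/comfort.pdf}.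
\end{thebibliography}

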